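
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Complete embeddings of CCC Boolean algebras\\ into homogeneous algebras of small saturation}


\begin{abstract}
We show that ZFC, if consistent, does not prove that every CCC Boolean algebra embeds completely in a homogeneous complete Boolean algebra of saturation $\omega_2$. If $\kappa$ has uncountable cofinality and $\kappa$ Cohen reals are added, then there is a CCC complete algebra such that every homogeneous algebra into which it embeds completely has saturation greater than $\kappa$; the case $\kappa=\omega_2$ answers the question. In the other direction, ZFC proves that every CCC algebra embeds completely in a homogeneous complete algebra of saturation $(2^\omega)^+$. This bound is optimal under CH and in many Cohen models. Since the statement about $\omega_2$ holds under CH, it is independent of ZFC.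
\end{abstract}

\section{The question and the answer}

All Boolean algebras are nondegenerate ($0\neq1$). For a nonzero element $a$ of a Boolean algebra $C$ let $C\upharpoonright a=\{x\in C:x\le a\}$ be the relative algebra below $a$. The algebra $C$ is \emph{homogeneous} if $C\upharpoonright a\cong C$ for every nonzero $a\in C$: it looks the same everywhere. We call $C$ \emph{weakly homogeneous} if for all nonzero $a,b\in C$ there are nonzero $a'\le a$ and $b'\le b$ with $C\upharpoonright a'\cong C\upharpoonright b'$. An embedding (injective homomorphism) is \emph{complete} if it preserves all suprema that exist in the smaller algebra.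

A Boolean algebra is \emph{$\mu$-cc} if every pairwise disjoint family of nonzero elements has size $<\mu$. Its \emph{saturation} $\operatorname{sat}(C)$ is the least cardinal $\mu$ for which it is $\mu$-cc. CCC means $\omega_1$-cc, that is, every such family is countable.

Can a CCC algebra $B$ always be embedded completely in a homogeneous algebra without creating large disjoint families? To see what homogeneity costs, let $e:B\to C$ be a complete embedding with $C$ homogeneous, and let $b_1,b_2\in B$ be disjoint and nonzero. In $B$ the algebras $B\upharpoonright b_1$ and $B\upharpoonright b_2$ live in different places and never interact. But $e$ restricts to complete embeddings $B\upharpoonright b_k\to C\upharpoonright e(b_k)$, and $C\upharpoonright e(b_2)\cong C\upharpoonright e(b_1)$. So copies of both algebras sit completely inside the \emph{same} algebra $C\upharpoonright e(b_1)$. Their elements can now meet, and these meets may produce disjoint families that $B$ does not have.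

The following is known (see \cite{source}). Assuming $V=L$, there is a CCC algebra that embeds completely in no CCC homogeneous complete algebra. On the other hand, $MA(\omega_1)$ implies that every CCC algebra embeds completely in a CCC complete homogeneous algebra. So ZFC does not prove that $C$ can always be chosen CCC, and the problem posed in \cite{source} asks about the next cardinal: \emph{does ZFC prove that every CCC Boolean algebra embeds completely in a homogeneous complete algebra $C$ with $\operatorname{sat}(C)=\omega_2$?}

Which answer should one expect? The simplest way to put copies of $B$ in the same place is a product. A finite product of CCC posets may, depending on the model of set theory, fail to be CCC, but the Erd\H{o}s--Rado theorem bounds its antichains by $2^\omega$. This suggests the ZFC bound $\operatorname{sat}(C)\le(2^\omega)^+$, which is $\omega_2$ under CH. Whether one can do better when the continuum is large is not obvious, because a homogeneous $C$ only has to contain \emph{some} copies of the parts of $B$ in the same place; these copies need not be independent of each other as in a product. We show that in Cohen extensions this freedom does not help.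

\begin{theorem}\label{thm:lower}
Let $\kappa$ be a cardinal with $\operatorname{cf}(\kappa)>\omega$. After adding $\kappa$ Cohen reals there is a CCC complete Boolean algebra $B$ such that every weakly homogeneous (in particular, every homogeneous) Boolean algebra $C$, complete or not, into which $B$ embeds completely has $\operatorname{sat}(C)>\kappa$.
\end{theorem}

A homogeneous algebra is weakly homogeneous: take $a'=a$ and $b'=b$. In the next theorem, $(B\setminus\{0\})^n$ is ordered coordinatewise. An \emph{antichain} in a poset is a set of pairwise incompatible elements (no two have a common lower bound), and a poset is \emph{$\mu$-cc} if all its antichains have size $<\mu$.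

\begin{theorem}\label{thm:upper}
Let $\lambda\ge\omega$ be a cardinal and let $B$ be a Boolean algebra such that $(B\setminus\{0\})^n$ is $\lambda^+$-cc for every $n<\omega$. Then $B$ embeds completely in a homogeneous complete Boolean algebra $C$ with $\operatorname{sat}(C)=\lambda^+$. Every CCC algebra satisfies the hypothesis for $\lambda=2^\omega$.
\end{theorem}

For instance, if $B$ is countable then so are its powers, and $\lambda=\omega$ gives a CCC algebra $C$.

\begin{theorem}\label{thm:sharp}
Let $\theta$ be the least cardinal such that every CCC Boolean algebra embeds completely in a homogeneous complete algebra $C$ with $\operatorname{sat}(C)\le\theta$. (It exists by Theorem~\ref{thm:upper}.)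
\begin{enumerate}
\item[(1)] $\theta\le(2^\omega)^+$.
\item[(2)] Under CH, $\theta=\omega_2=(2^\omega)^+$. In particular, the negative result quoted above for $V=L$ already follows from CH.
\item[(3)] Let $\kappa$ be an infinite cardinal with $\kappa^\omega=\kappa$ in the ground model. After adding $\kappa$ Cohen reals, $2^\omega=\kappa$ and $\theta=\kappa^+=(2^\omega)^+$. In fact a single CCC algebra embeds completely in a homogeneous complete algebra of saturation $\kappa^+$, but in no homogeneous, or even weakly homogeneous, algebra of saturation $\le\kappa$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:indep}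
Let \textup{(S)} be the statement ``every CCC Boolean algebra embeds completely in a homogeneous complete algebra $C$ with $\operatorname{sat}(C)=\omega_2$''. Then \textup{(S)} holds under CH and under $MA(\omega_1)$. It fails after adding $\omega_2$ Cohen reals to any model of ZFC, even with $\operatorname{sat}(C)\le\omega_2$ in place of $\operatorname{sat}(C)=\omega_2$ and without requiring $C$ to be complete. So, if ZFC is consistent, it neither proves nor refutes \textup{(S)}; in particular, the answer to the question is no.
\end{corollary}

The lower bounds rest on one combinatorial object, a coloring of pairs that is ``random'' against uncountable families of finite sets. Section~\ref{sec:obstruction} turns such a coloring into a non-embeddable algebra, and Section~\ref{sec:cohen} obtains the coloring from Cohen reals. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}. Section~\ref{sec:sharp} builds the coloring from CH and collects the consequences.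

\section{Standard facts}\label{sec:facts}

\paragraph{Boolean algebras.} If $\bigvee_jy_j$ exists in $C$, then $x\wedge\bigvee_jy_j=\bigvee_j(x\wedge y_j)$; we call this the distributive law. For elements below $u$, suprema in $C\upharpoonright u$ and in $C$ are the same. If $C$ is complete and $x$ is the join of a pairwise disjoint family $(x_j)$ of nonzero elements, then $y\mapsto(y\wedge x_j)_j$ is an isomorphism from $C\upharpoonright x$ to $\prod_jC\upharpoonright x_j$.

\paragraph{Posets.} In a poset $R$, elements $r,r'$ are \emph{compatible} if they have a common lower bound and \emph{incompatible}, $r\perp r'$, otherwise. Let $RO(R)$ be the algebra of regular open subsets of $R$ in the topology whose open sets are the downward closed sets. It is complete and comes with a canonical map $i:R\to RO(R)\setminus\{0\}$ such that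
\begin{enumerate}
\item[(F1)] $i$ is order preserving, its range is dense (below every nonzero element there is some $i(r)$), and $i(r)\wedge i(r')=0$ if and only if $r\perp r'$.
\end{enumerate}
Up to isomorphism $RO(R)$ is the only complete algebra with a map satisfying (F1). If $R$ has a largest element $r_0$, then $i(r_0)=1$: every $i(r)$ is below $i(r_0)$, so by density the complement of $i(r_0)$ is $0$. We write $i_R$ when $R$ must be specified. We use three consequences.
\begin{enumerate}
\item[(F2)] \emph{If $D\subseteq R$ and every $r'\le r$ is compatible with some member of $D$, then $i(r)\le\bigvee i[D]$.} Otherwise $i(r'')\le i(r)-\bigvee i[D]$ for some $r''$. By (F1), $r''$ and $r$ are compatible; let $r'\le r'',r$, and let $d\in D$ be compatible with $r'$. Then $0\ne i(r')\wedge i(d)\le i(r'')\wedge i(d)=0$, a contradiction.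
\item[(F3)] \emph{$RO(R)\upharpoonright i(r)\cong RO(R\upharpoonright r)$, where $R\upharpoonright r=\{r':r'\le r\}$.} By uniqueness, we only need that $i$ restricted to $R\upharpoonright r$ has the properties in (F1) for the algebra $RO(R)\upharpoonright i(r)$. For density, let $0\neq x\le i(r)$ and $i(r'')\le x$; then $r''$ and $r$ are compatible, and any $r'\le r'',r$ has $i(r')\le x$. The rest is inherited, since compatibility of two elements below $r$ is the same in $R$ and in $R\upharpoonright r$.
\item[(F4)] \emph{$RO(R)$ is $\mu$-cc if and only if $R$ is.} An antichain of $R$ is mapped by $i$ injectively onto a disjoint family of nonzero elements. Conversely, choosing $r_x$ with $i(r_x)\le x$ for each $x$ in such a family gives an antichain of the same size.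
\end{enumerate}

\paragraph{Combinatorics.} The $\Delta$-system lemma: if $(d_\xi)_{\xi<\omega_1}$ are finite sets, there are an uncountable $I\subseteq\omega_1$ and a finite set $d$ (the root) such that $d_\xi\cap d_\eta=d$ for all distinct $\xi,\eta\in I$. The Erd\H{o}s--Rado theorem: for every positive integer $n$, $(2^\omega)^+\to(\omega_1)^2_n$, that is, every coloring of the pairs from a set of size $(2^\omega)^+$ with $n$ colors has an uncountable homogeneous subset.

Finally, $[X]^2$ is the set of two-element subsets of $X$, and for disjoint sets $a,b$ we put $a\otimes b=\{\{x,y\}:x\in a,\ y\in b\}$. For a coloring $c$ we write $c(\alpha,\beta)$ for $c(\{\alpha,\beta\})$; this notation presupposes $\alpha\ne\beta$.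

\section{A coloring as an obstruction}\label{sec:obstruction}

\subsection{The idea}

Let $c:[\kappa]^2\to2$, and call a set $X$ \emph{$i$-homogeneous} if $c\equiv i$ on $[X]^2$. Start with the two most obvious posets: $P_0$, the finite $0$-homogeneous subsets of $\kappa$, and $Q$, the finite $1$-homogeneous subsets, both ordered by $\supseteq$. In the product $P_0\times Q$ the conditions
\[
(\{\alpha\},\{\alpha\}),\qquad \alpha<\kappa,
\]
are pairwise incompatible: if $c(\alpha,\beta)=1$ the first coordinates are incompatible, and if $c(\alpha,\beta)=0$ the second coordinates are. So even if $P_0$ and $Q$ are both CCC, their product has an antichain of size $\kappa$.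

Now suppose $RO(P_0)\times RO(Q)$ embeds completely in a homogeneous algebra $C$. As in the introduction, we can move copies of both factors below one element $u$ of $C$. Let $X_\alpha$ and $H_\alpha$ be the elements below $u$ that correspond to $\{\alpha\}\in P_0$ and $\{\alpha\}\in Q$. The elements $X_\alpha\wedge H_\alpha$ are still pairwise disjoint, for the same reason as above. But now they might be $0$, because the two copies need not be independent.

The remedy is to let the first poset add not one $0$-homogeneous set but a partition of all of $\kappa$ into countably many of them. Then each $\alpha$ lies in some piece, so the elements $X_{\alpha,n}$ (``$\alpha$ is in the $n$th piece'') have join $u$ as $n$ varies, and a nonzero $H_\alpha$ must meet one of them. The price is that we obtain countably many disjoint families, one for each $n$, instead of a single one. If $\operatorname{sat}(C)\le\kappa$, each of them has fewer than $\kappa$ nonzero members, so if $\operatorname{cf}(\kappa)>\omega$, fewer than $\kappa$ of the $H_\alpha$ are nonzero. It remains to choose $c$ so that this is impossible.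

In forcing terms: in an extension that contains generic objects for both posets, the generic $1$-homogeneous set $H$ meets each of the countably many $0$-homogeneous pieces in at most one point, so $H$ is countable. A $\kappa$-cc forcing with $\operatorname{cf}(\kappa)>\omega$ covers every countable subset of $\kappa$ by a ground model set of size $<\kappa$. So if no ground model set of size $<\kappa$ can cover $H$, the forcing is not $\kappa$-cc.

We therefore need two properties of $c$: one makes both posets CCC, the other makes $H$ large.

\begin{definition}\label{def:good}
Let $\kappa$ be an uncountable cardinal. A coloring $c:[\kappa]^2\to2$ is \emph{good} if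
\begin{enumerate}
\item[(G1)] for every uncountable family of pairwise disjoint nonempty finite subsets of $\kappa$ and each $i<2$ there are distinct members $a,b$ with $c\equiv i$ on $a\otimes b$;
\item[(G2)] for every finite $q\subset\kappa$ there are $\kappa$ many $\alpha\in\kappa\setminus q$ with $c(\xi,\alpha)=1$ for all $\xi\in q$.
\end{enumerate}
\end{definition}

\begin{remark}
By (G1) for singletons, a good coloring has no uncountable homogeneous set of either color. By the Erd\H{o}s--Rado theorem it follows that $\kappa\le2^\omega$. So a good coloring of $[\omega_2]^2$ needs a large continuum, which is one reason to look for it in a Cohen extension.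
\end{remark}

\subsection{The algebra of a good coloring}

Let $c:[\kappa]^2\to2$ be good. Let $P$ be the set of finite partial functions $p:\kappa\to\omega$ such that $c(\alpha,\beta)=0$ whenever $\alpha\ne\beta$ are in $\operatorname{dom}p$ and $p(\alpha)=p(\beta)$. Let $Q$ be the set of finite $q\subset\kappa$ with $c\equiv1$ on $[q]^2$. Both are ordered by $\supseteq$, so $\emptyset$ is the largest element of each.

\begin{lemma}\label{lem:ccc}
$P$ and $Q$ are CCC. Hence $B_c=RO(P)\times RO(Q)$ is a CCC complete Boolean algebra.
\end{lemma}

\begin{proof}
Take uncountably many conditions in $P$. A finite set is the domain of only countably many of them, so we may assume that their domains are distinct. By the $\Delta$-system lemma, and since there are only countably many functions from a given finite set to $\omega$, we may thin out to conditions $p_\xi$ ($\xi\in I$, $I$ uncountable) whose domains form a $\Delta$-system with root $r$ and for which $p_\xi\upharpoonright r$ does not depend on $\xi$. At most one domain equals $r$; discard it. The sets $a_\xi=\operatorname{dom}p_\xi\setminus r$ are nonempty, finite and pairwise disjoint, so by (G1) with $i=0$ there are $\xi\ne\eta$ with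 $c\equiv0$ on $a_\xi\otimes a_\eta$. Now $p_\xi\cup p_\eta$ is a function, since the two conditions agree on $r$. Let $\alpha\ne\beta$ be points of its domain with the same value. If both lie in $\operatorname{dom}p_\xi$, or both in $\operatorname{dom}p_\eta$, then $c(\alpha,\beta)=0$ because $p_\xi,p_\eta\in P$. Otherwise one lies in $a_\xi$ and the other in $a_\eta$, and $c(\alpha,\beta)=0$ by the choice of $\xi,\eta$. So $p_\xi\cup p_\eta\in P$, and the conditions are compatible.

For $Q$, take uncountably many distinct conditions, thin out to a $\Delta$-system of sets $q_\xi$ with root $r$, discard $r$ itself if it occurs, and apply (G1) with $i=1$ to the sets $a_\xi=q_\xi\setminus r$. This gives $\xi\ne\eta$ with $c\equiv1$ on $a_\xi\otimes a_\eta$. A pair from $q_\xi\cup q_\eta$ lies in $[q_\xi]^2$, in $[q_\eta]^2$ or in $a_\xi\otimes a_\eta$, so $q_\xi\cup q_\eta\in Q$.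

By (F4) both factors of $B_c$ are CCC. In a disjoint family of nonzero elements of $B_c$, only countably many have a nonzero first coordinate and only countably many a nonzero second one, so $B_c$ is CCC. It is complete as a product of complete algebras.
\end{proof}

Put $x_{\alpha,n}=i_P(\{(\alpha,n)\})$ and $h_\alpha=i_Q(\{\alpha\})$.

\begin{lemma}\label{lem:relations}
\begin{enumerate}
\item[(1)] $\bigvee_{n<\omega}x_{\alpha,n}=1$ for every $\alpha<\kappa$.
\item[(2)] If $c(\alpha,\beta)=1$, then $x_{\alpha,n}\wedge x_{\beta,n}=0$ for every $n$.
\item[(3)] If $c(\alpha,\beta)=0$, then $h_\alpha\wedge h_\beta=0$.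
\item[(4)] If $A\subset\kappa$ and $|A|<\kappa$, then $\bigvee_{\alpha\notin A}h_\alpha=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $p\in P$. If $\alpha\in\operatorname{dom}p$, then $p\le\{(\alpha,p(\alpha))\}$. If not, choose $n\notin\operatorname{ran}p$; then $p\cup\{(\alpha,n)\}\in P$. Either way $p$ is compatible with some $\{(\alpha,n)\}$, and (F2) with $r=\emptyset$ applies, since $i_P(\emptyset)=1$.

(2), (3) The conditions $\{(\alpha,n)\}$ and $\{(\beta,n)\}$ are incompatible in $P$ if $c(\alpha,\beta)=1$, and $\{\alpha\},\{\beta\}$ are incompatible in $Q$ if $c(\alpha,\beta)=0$.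

(4) Let $q\in Q$. By (G2) there are $\kappa$ many $\alpha\notin q$ with $q\cup\{\alpha\}\in Q$, so there is one outside $A$, and $q$ is compatible with $\{\alpha\}$. Again (F2) with $r=\emptyset$ applies.
\end{proof}

\begin{proposition}\label{prop:obstruction}
Let $\operatorname{cf}(\kappa)>\omega$ and let $c:[\kappa]^2\to2$ be good. If $B_c$ embeds completely in a weakly homogeneous algebra $C$, then $\operatorname{sat}(C)>\kappa$.
\end{proposition}

\begin{proof}
Let $e:B_c\to C$ be a complete embedding and suppose $\operatorname{sat}(C)\le\kappa$. Put $u=e(1,0)$ and $v=e(0,1)$, both nonzero. By weak homogeneity there are nonzero $u'\le u$ and $v'\le v$ and an isomorphism $\varphi:C\upharpoonright v'\to C\upharpoonright u'$. We bring both halves of $B_c$ below $u'$: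
\[
X_{\alpha,n}=e(x_{\alpha,n},0)\wedge u',\qquad
H_\alpha=\varphi\bigl(e(0,h_\alpha)\wedge v'\bigr),\qquad
Z_{\alpha,n}=X_{\alpha,n}\wedge H_\alpha .
\]
Since $e$ is complete, Lemma~\ref{lem:relations}(1) gives $\bigvee_ne(x_{\alpha,n},0)=u$, so by the distributive law
\[
\bigvee_nX_{\alpha,n}=u'\qquad\text{for all }\alpha<\kappa .
\]
In the same way Lemma~\ref{lem:relations}(4) gives $\bigvee_{\alpha\notin A}e(0,h_\alpha)=v$ if $|A|<\kappa$. Meeting with $v'$ and applying the isomorphism $\varphi$, we get
\[
\bigvee_{\alpha\notin A}H_\alpha=u'\qquad\text{whenever }A\subset\kappa,\ |A|<\kappa .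
\]

Fix $n$ and $\alpha\ne\beta$. If $c(\alpha,\beta)=1$, then $X_{\alpha,n}\wedge X_{\beta,n}=0$ by Lemma~\ref{lem:relations}(2); if $c(\alpha,\beta)=0$, then $H_\alpha\wedge H_\beta=0$ by Lemma~\ref{lem:relations}(3). In both cases $Z_{\alpha,n}\wedge Z_{\beta,n}=0$. So the nonzero elements among $(Z_{\alpha,n})_{\alpha<\kappa}$ are pairwise disjoint, and $A_n=\{\alpha:Z_{\alpha,n}\ne0\}$ has size $<\operatorname{sat}(C)\le\kappa$.

Let $A=\bigcup_nA_n$. Since $\operatorname{cf}(\kappa)>\omega$, we have $|A|<\kappa$. For $\alpha\notin A$,
\[
H_\alpha=H_\alpha\wedge\bigvee_nX_{\alpha,n}=\bigvee_nZ_{\alpha,n}=0 .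
\]
Hence $u'=\bigvee_{\alpha\notin A}H_\alpha=0$, a contradiction.
\end{proof}

The completeness of $e$ was used exactly to transfer the two infinite joins. Completeness of $C$ was not used: every join in the proof exists because it is obtained from a join in $B_c$ by $e$, $\varphi$ and the distributive law.

\section{Cohen reals add a good coloring}\label{sec:cohen}

Let $\kappa$ be uncountable and let $\mathbb F=\operatorname{Fn}([\kappa]^2,2)$ be the poset of finite partial functions from $[\kappa]^2$ to $2$, ordered by $\supseteq$. Since $|[\kappa]^2|=\kappa$, forcing with $\mathbb F$ is the same as adding $\kappa$ Cohen reals. It is CCC, so it preserves cardinals and cofinalities. The generic object is itself a coloring of pairs, and it is good. For singletons the reason for (G1) is easily described. Suppose that uncountably many conditions $s_\xi$ each decide one point $\alpha_\xi$ of the family. Two of them are compatible and say nothing about the pair $\{\alpha_\xi,\alpha_\eta\}$, so the color of this pair can still be prescribed. The general proof differs only in its bookkeeping.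

\begin{lemma}\label{lem:cohen}
Let $G$ be $\mathbb F$-generic over $V$ and let $c=\bigcup G$. Then $c:[\kappa]^2\to 2$ is good in $V[G]$.
\end{lemma}

\begin{proof}
By genericity $c$ is defined on all of $[\kappa]^2$.

(G1) Let $i<2$. Every uncountable family contains the range of a one-to-one $\omega_1$-sequence, so let $s\in\mathbb F$ force that $\langle\dot a_\xi:\xi<\omega_1\rangle$ is a sequence of pairwise disjoint nonempty finite subsets of $\kappa$. It suffices to find $t\le s$ and $\xi\neq\eta$ such that $t$ forces $c\equiv i$ on $\dot a_\xi\otimes\dot a_\eta$: the same argument applies below every $s'\le s$, so such conditions are dense below $s$.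

For each $\xi<\omega_1$ choose $s_\xi\le s$ and a finite set $a_\xi$ with $s_\xi\Vdash\dot a_\xi=a_\xi$, and a finite $d_\xi\subset\kappa$ with $a_\xi\subseteq d_\xi$ and $\operatorname{dom}s_\xi\subseteq[d_\xi]^2$. By the $\Delta$-system lemma and thinning out, there is an uncountable $I$ such that the sets $d_\xi$ ($\xi\in I$) form a $\Delta$-system with root $d$, and neither $s_\xi\upharpoonright[d]^2$ nor $r=a_\xi\cap d$ depends on $\xi\in I$.

Take $\xi\ne\eta$ in $I$. We have $\operatorname{dom}s_\xi\cap\operatorname{dom}s_\eta\subseteq[d_\xi]^2\cap[d_\eta]^2=[d]^2$, and $s_\xi$ and $s_\eta$ agree on $[d]^2$, so the union $s_\xi\cup s_\eta$ is a condition. It forces $a_\xi\cap a_\eta=\dot a_\xi\cap\dot a_\eta=\emptyset$, and $r$ is contained in both sets, so $r=\emptyset$. Thus $a_\xi\subseteq d_\xi\setminus d$ and $a_\eta\subseteq d_\eta\setminus d$. So no point of $a_\xi$ is in $d_\eta$ and no point of $a_\eta$ is in $d_\xi$. A pair in $a_\xi\otimes a_\eta$ therefore lies in neither $[d_\xi]^2$ nor $[d_\eta]^2$, and so is not in $\operatorname{dom}(s_\xi\cup s_\eta)$. Hence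
\[
t=s_\xi\cup s_\eta\cup\{(z,i):z\in a_\xi\otimes a_\eta\}
\]
is a condition below $s$, and it forces $c\equiv i$ on $\dot a_\xi\otimes\dot a_\eta$.

(G2) Let $q\subset\kappa$ be finite. In $V$, split $\kappa\setminus q$ into $\kappa$ disjoint infinite blocks. Let $E$ be a block and $s$ a condition. Since $\operatorname{dom}s$ is finite, there is $\alpha\in E$ such that no pair $\{\xi,\alpha\}$ with $\xi\in q$ is in $\operatorname{dom}s$. Extend $s$ by giving all these pairs the color $1$. By genericity every block contains some $\alpha$ with $c(\xi,\alpha)=1$ for all $\xi\in q$, so there are $\kappa$ many such $\alpha$.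
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
In $V[G]$ we still have $\operatorname{cf}(\kappa)>\omega$, and $c$ is good by Lemma~\ref{lem:cohen}. By Lemma~\ref{lem:ccc} and Proposition~\ref{prop:obstruction}, $B=B_c$ is as required.
\end{proof}

\section{The upper bound in ZFC}\label{sec:upper}

We now prove Theorem~\ref{thm:upper}. The construction has two ingredients. A finite-support product of $\omega$ copies of $B$ has many automorphisms, because its coordinates can be permuted; this makes any two places locally alike. A second factor, a tree of finite sequences from $\lambda$, splits every element into $\lambda$ isomorphic pieces. With $\lambda$ pieces available, local likeness can be glued to a global isomorphism by a Schr\"oder--Bernstein argument. The first factor alone does not give the stated saturation: for $B=\{0,1\}$ any two of its conditions are compatible, and it yields only the algebra $\{0,1\}$.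

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $P$ be the set of finite partial functions $p:\omega\to B\setminus\{0\}$, with $p\le p'$ if and only if $\operatorname{dom}p\supseteq\operatorname{dom}p'$ and $p(n)\le p'(n)$ for all $n\in\operatorname{dom}p'$. Let $T=\lambda^{<\omega}$ be the set of finite sequences from $\lambda$, ordered by $\supseteq$; for $s\in T$ and $\nu<\lambda$ let $s^\frown\nu$ be $s$ extended by the single entry $\nu$. Put $R=P\times T$, $C=RO(R)$ and $i=i_R$.

\medskip\noindent\emph{Saturation.} Suppose that $R$ has an antichain of size $\lambda^+$. Since $|T|=\lambda$ and there are only countably many finite subsets of $\omega$, we may assume that all its members have the same $T$-coordinate and that their $P$-coordinates have the same domain $F$. Then the $P$-coordinates are pairwise incompatible. Two conditions $p,p'$ with domain $F$ are incompatible in $P$ only if $p(n)\wedge p'(n)=0$ for some $n\in F$; otherwise $n\mapsto p(n)\wedge p'(n)$ would be a common lower bound. So we have an antichain of size $\lambda^+$ in $(B\setminus\{0\})^F$, contrary to hypothesis. By (F4), $C$ is $\lambda^+$-cc. It is not $\lambda$-cc, because the elements $i(\emptyset,\langle\nu\rangle)$,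 $\nu<\lambda$, are pairwise disjoint and nonzero. Hence $\operatorname{sat}(C)=\lambda^+$.

\medskip\noindent\emph{Notation.} For nonzero $x,y\in C$ write $x\sim y$ if $C\upharpoonright x\cong C\upharpoonright y$, and $x\lesssim y$ if $x\sim y'$ for some nonzero $y'\le y$. If $(x_j)$ and $(y_j)$ are pairwise disjoint families of nonzero elements with $x_j\sim y_j$ for all $j$, then $\bigvee_jx_j\sim\bigvee_jy_j$, because $C$ is complete and the relative algebras below the joins are products.

\medskip\noindent\emph{(A) Every nonzero $x\in C$ is the join of $\lambda$ pairwise disjoint elements $x^\nu\sim x$ $(\nu<\lambda)$.} First let $x=i(p,s)$. The elements $i(p,s^\frown\nu)$, $\nu<\lambda$, are pairwise disjoint and below $x$. If $(p',s')\le(p,s)$, then $s'\supseteq s$ is comparable with some $s^\frown\nu$, so $(p',s')$ is compatible with $(p,s^\frown\nu)$. By (F2) the join of the $i(p,s^\frown\nu)$ is $x$. The map $(q,s^\frown t)\mapsto(q,s^\frown\nu^\frown t)$ is an isomorphism from $R\upharpoonright(p,s)$ to $R\upharpoonright(p,s^\frown\nu)$, so $i(p,s^\frown\nu)\sim x$ by (F3).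

For a general $x$, density gives a partition of $x$ into elements $x_k$ of the form $i(r)$. Split each $x_k=\bigvee_{\nu<\lambda}x_{k,\nu}$ as above, and put $x^\nu=\bigvee_kx_{k,\nu}$. Then $x^\nu\sim\bigvee_kx_k=x$, the $x^\nu$ are disjoint, and their join is $x$.

\medskip\noindent\emph{(B) $C$ is weakly homogeneous.} Let $x,y$ be nonzero. Choose $i(p,s)\le x$ and $i(p',s')\le y$. The conditions $p$ and $p'$ may be incompatible, so we first move $p$ out of the way. Let $\pi$ be a permutation of $\omega$ with $\pi[\operatorname{dom}p]\cap\operatorname{dom}p'=\emptyset$. It acts on $P$ as an automorphism by $(\pi q)(\pi(n))=q(n)$. Now $\pi p$ and $p'$ have disjoint domains, so $r=\pi p\cup p'\in P$. Moreover $r\le p'$, and $\pi^{-1}r\le p$. Put $x'=i(\pi^{-1}r,s)\le x$ and $y'=i(r,s')\le y$. The map $(q,s^\frown t)\mapsto(\pi q,s'^\frown t)$ is an isomorphism from $R\upharpoonright(\pi^{-1}r,s)$ to $R\upharpoonright(r,s')$, so $x'\sim y'$ by (F3).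

\medskip\noindent\emph{(C) $C$ is homogeneous.} Let $0\ne a\in C$. We first find a copy of all of $C$ below $a$. Let $W$ be a maximal pairwise disjoint family of nonzero elements $w\lesssim a$. If $\bigvee W\ne1$, then (B) applied to $1-\bigvee W$ and $a$ would give a further element for $W$; so $\bigvee W=1$. Also $|W|\le\lambda$, since $C$ is $\lambda^+$-cc. By (A), $a=\bigvee_{\nu<\lambda}a_\nu$ with pairwise disjoint $a_\nu\sim a$. Fix an injection $w\mapsto\nu(w)$ from $W$ to $\lambda$. Since $w\lesssim a\sim a_{\nu(w)}$, there is $w^*\le a_{\nu(w)}$ with $w\sim w^*$. The elements $w^*$ are pairwise disjoint, so $y=\bigvee_{w\in W}w^*$ satisfies $1=\bigvee W\sim y\le a$. Let $f:C\to C\upharpoonright y$ be an isomorphism. It preserves joins, as joins in $C\upharpoonright y$ and $C$ are the same.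

Now argue as in the Schr\"oder--Bernstein theorem. Put $d_0=-a$, $d_{n+1}=f(d_n)$ and $d=\bigvee_nd_n$. Then $f(d)=\bigvee_{n\ge1}d_n$, so $d=d_0\vee f(d)$. Since $f(d)\le y\le a$, we get $a\wedge d=f(d)$. Since $-a=d_0\le d$, we have $-d\le a$. Thus $a=(a\wedge d)\vee(a\wedge-d)=f(d)\vee(-d)$, and this join is disjoint. Since $f$ maps $C\upharpoonright d$ isomorphically onto $C\upharpoonright f(d)$,
\[
C\;\cong\;C\upharpoonright d\times C\upharpoonright(-d)\;\cong\;C\upharpoonright f(d)\times C\upharpoonright(-d)\;\cong\;C\upharpoonright a
\]
(if $d=0$ or $-d=0$, the corresponding factors are trivial and are dropped).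

\medskip\noindent\emph{The embedding.} Let $e(0)=0$ and, for $b\ne0$, let $e(b)=i(\{(0,b)\},\emptyset)$; that is, use coordinate $0$ of $P$. Then $e(b)\ne0$ for $b\ne0$, $e$ is monotone, and $b\wedge b'=0$ implies $e(b)\wedge e(b')=0$. Every $(p,s)\in R$ is compatible with $(\{(0,1)\},\emptyset)$: either $0\in\operatorname{dom}p$ and $(p,s)$ is already below it, or $(p\cup\{(0,1)\},s)$ is a common lower bound. So $e(1)=1$ by (F2), applied to the largest element $(\emptyset,\emptyset)$ of $R$.

Let $0\ne b=\bigvee_jb_j$ in $B$; we may assume that all $b_j$ are nonzero. Let $(p,s)\le(\{(0,b)\},\emptyset)$. Then $0\ne p(0)\le b$, and $p(0)\wedge b_j\ne0$ for some $j$, since otherwise $b-p(0)<b$ would be an upper bound of the $b_j$. Replacing $p(0)$ by $p(0)\wedge b_j$ we see that $(p,s)$ is compatible with $(\{(0,b_j)\},\emptyset)$. By (F2), $e(b)\le\bigvee_je(b_j)$, and equality holds by monotonicity. So $e$ preserves all existing joins. Therefore $e(b)\vee e(-b)=e(1)=1$, and since $e(b)\wedge e(-b)=0$, $e$ also preserves complements. So $e$ is a homomorphism. It is injective because $e(b)\ne0$ for $b\ne0$, and it is complete.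

\medskip\noindent\emph{CCC algebras satisfy the hypothesis for $\lambda=2^\omega$.} Let $B$ be CCC, and suppose that $\{p_\xi:\xi<(2^\omega)^+\}$ is an antichain in $(B\setminus\{0\})^n$; clearly $n\ge1$. Color $\{\xi,\eta\}$ by the least $k<n$ with $p_\xi(k)\wedge p_\eta(k)=0$. By the Erd\H{o}s--Rado theorem there is an uncountable homogeneous set, say of color $k$. The elements $p_\xi(k)$ for $\xi$ in this set form an uncountable pairwise disjoint family in $B$, a contradiction.
\end{proof}

\section{Sharpness and independence}\label{sec:sharp}

Under CH a good coloring of $[\omega_1]^2$ can be built by recursion: there are only $\omega_1$ countable sequences of finite sets to worry about, and at each stage only countably many of them have been listed.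

\begin{lemma}\label{lem:CH}
Under CH there is a good coloring $c:[\omega_1]^2\to2$.
\end{lemma}

\begin{proof}
By CH, $\omega_1^\omega=\omega_1$. So we can list as $\langle A^\xi:\xi<\omega_1\rangle$ all sequences $A^\xi=(A^\xi_n)_{n<\omega}$ of pairwise disjoint nonempty finite subsets of $\omega_1$. Let $\langle q_\beta:\beta<\omega_1\rangle$ list finite subsets of $\omega_1$ with $q_\beta\subset\beta$ for $\beta>0$ and $q_0=\emptyset$, such that every finite subset of $\omega_1$ occurs uncountably often. (Start with a list in which every finite set occurs uncountably often, and replace the $\beta$th entry by $\emptyset$ if it is not a subset of $\beta$.)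

To get (G1) we want, for a given sequence $A^\xi$ and a finite set $b=\{\beta_1<\dots<\beta_k\}$ above it, some $n$ with $c\equiv i$ on $A^\xi_n\otimes b$. The points of $b$ are handled one at a time: at each of them we keep infinitely many of those $n$ that have succeeded at the earlier points. By recursion on $\beta<\omega_1$ we define $c(x,\beta)$ for $x<\beta$ such that $c(x,\beta)=1$ for $x\in q_\beta$ and the following holds:
\begin{quote}
$(*)$ Let $\xi<\beta$, $F\subset\beta$ finite, $i<2$, and suppose $\bigcup_nA^\xi_n\subseteq\min(F\cup\{\beta\})$. If
\[
N=\{n:c(x,\gamma)=i\text{ for all }x\in A^\xi_n\text{ and }\gamma\in F\}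
\]
is infinite, then for infinitely many $n\in N$ we have $c(x,\beta)=i$ for all $x\in A^\xi_n$.
\end{quote}

This is possible. At stage $\beta$ there are only countably many triples $(\xi,F,i)$ as in $(*)$ with $N$ infinite, and $N$ depends only on values already defined. If there are any such triples, arrange them in a sequence of length $\omega$ in which each occurs infinitely often. Start with the finite partial function on $\beta$ that is constantly $1$ on $q_\beta$. When $(\xi,F,i)$ comes up, only finitely many values have been decided. As the sets $A^\xi_n$ are pairwise disjoint and $N$ is infinite, there is $n\in N$ such that $A^\xi_n$ contains no decided point. Give the value $i$ to all points of $A^\xi_n$. Different visits to the same triple use different $n$, since afterwards all points of the nonempty set $A^\xi_n$ are decided. At the end, fill in the remaining values arbitrarily.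

(G2) Given a finite $q$, each of the uncountably many $\beta$ with $q_\beta=q$ satisfies $\beta\notin q$ and $c(x,\beta)=1$ for all $x\in q$.

(G1) Let $\mathcal A$ be an uncountable family of pairwise disjoint nonempty finite subsets of $\omega_1$, and let $i<2$. Choose $\xi$ such that $A^\xi$ enumerates infinitely many distinct members of $\mathcal A$, and then $\delta<\omega_1$ with $\xi<\delta$ and $\bigcup_nA^\xi_n\subseteq\delta$. By disjointness only countably many members of $\mathcal A$ meet $\delta$. So there is $b=\{\beta_1<\dots<\beta_k\}\in\mathcal A$ with $\delta\le\beta_1$. Apply $(*)$ at $\beta_1$ with $F=\emptyset$, where $N=\omega$: for infinitely many $n$, $c\equiv i$ on $A^\xi_n\otimes\{\beta_1\}$. These $n$ form the set $N$ that belongs to $\beta_2$ and $F=\{\beta_1\}$. So $(*)$ gives infinitely many $n$ with $c\equiv i$ on $A^\xi_n\otimes\{\beta_1,\beta_2\}$. Continue up to $\beta_k$ with $F=\{\beta_1,\dots,\beta_{k-1}\}$; the hypothesis $\bigcup_nA_n^\xi\subseteq\min(F\cup\{\beta_j\})=\beta_1$ holds at every step. We obtain infinitely many $n$ with $c\equiv i$ on $A^\xi_n\otimes b$. Since $A^\xi_n\subseteq\beta_1$, $A^\xi_n\ne b$.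
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) This is Theorem~\ref{thm:upper} with $\lambda=2^\omega$.

(2) By (1), $\theta\le(2^\omega)^+=\omega_2$. Let $c$ be as in Lemma~\ref{lem:CH}. By Proposition~\ref{prop:obstruction} with $\kappa=\omega_1$, every homogeneous $C$ into which the CCC algebra $B_c$ embeds completely has $\operatorname{sat}(C)>\omega_1$. So $\theta\ge\omega_2$, and $B_c$ embeds completely in no CCC homogeneous complete algebra.

(3) By K\"onig's theorem $\kappa^{\operatorname{cf}(\kappa)}>\kappa$, so $\kappa^\omega=\kappa$ implies $\operatorname{cf}(\kappa)>\omega$. It is standard that $2^\omega=\kappa$ in the extension \cite[Ch.~VII]{kunen}. By the proof of Theorem~\ref{thm:lower}, the CCC algebra $B_c$ of the generic coloring embeds completely in no weakly homogeneous algebra of saturation $\le\kappa$. By Theorem~\ref{thm:upper} with $\lambda=2^\omega=\kappa$ it embeds completely in a homogeneous complete algebra of saturation $\kappa^+$. The first of these two facts gives $\theta\ge\kappa^+$, and $\theta\le(2^\omega)^+=\kappa^+$ by (1).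
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:indep}]
Under CH, apply Theorem~\ref{thm:upper} with $\lambda=2^\omega=\omega_1$. Under $MA(\omega_1)$, finite products of CCC posets are CCC \cite[Ch.~II]{kunen}. So if $B$ is CCC, then the powers $(B\setminus\{0\})^n$ are CCC, hence $\omega_2$-cc, and Theorem~\ref{thm:upper} applies with $\lambda=\omega_1$. The failure of (S), in the strong form stated, after adding $\omega_2$ Cohen reals is Theorem~\ref{thm:lower} with $\kappa=\omega_2$. Since both ZFC $+$ CH and ZFC $+$ ``(S) fails'' are consistent if ZFC is, ZFC neither proves nor refutes (S), provided it is consistent.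
\end{proof}

\begin{remark}
Under $MA(\omega_1)$ the powers of a CCC algebra are $\omega_1$-cc, so Theorem~\ref{thm:upper} also applies with $\lambda=\omega$. It then yields a homogeneous complete algebra that is CCC, which is the consequence of $MA(\omega_1)$ quoted in the introduction.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \texttt{https://github.com/isaacST08/Algebra-Texts-and-Books}
\bibitem{kunen} Kunen, \emph{Set Theory}.
\end{thebibliography}

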